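\title{A complete connected group topology on the real line whose separable connected subsets are trivial}

\begin{abstract}
A topological group has property (P) if any two points of some dense subset lie in a common separable connected subset. We show that a completely metrizable connected abelian group need not have this property. The example is the additive group of real numbers with a complete invariant metric, finer than the Euclidean one, that measures how sparse the binary digits of a number can be made. In this group every connected set with more than one point has density character $\mathfrak c$. Connectedness is proved by showing that clopen sets have the Euclidean Baire property and are invariant under translation up to dyadic corrections. We also show that a completely metrizable connected abelian group fails (P) if and only if it has a nontrivial Hausdorff quotient group whose separable connected subsets have at most one point.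
\end{abstract}

\section{Introduction}\label{sec:intro}

All spaces in this paper are metrizable, and a space is \emph{topologically complete} if it is completely metrizable.

\begin{definition}
A topological group $\Gamma$ has \emph{property} (P) if it contains a dense set $D$ such that for all $x,y\in D$ some separable connected subset of $\Gamma$ contains both $x$ and $y$.
\end{definition}

Property (P) lies between path connectedness and connectedness. The image of a path is separable and connected, so a path connected group, for instance a topological vector space, has (P) with $D=\Gamma$. A separable connected group also has (P) with $D=\Gamma$. Conversely, a group with (P) is connected: fix $x_0\in D$; the connected sets joining $x_0$ to the points of $D$ have a connected union, and this union is dense. Thus (P) says that connectedness is witnessed, at least densely, by separable pieces. The following problem comes from \cite{baire}: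
\begin{quote}
\emph{Does every topologically complete connected abelian group have property} (P)\emph{?}
\end{quote}

A closing-off argument suggests a positive answer. An open subgroup is closed, so a connected group $\Gamma$ is generated by each ball around $0$. Start with a point $x$, write it for each $j$ as a finite sum of elements of the ball of radius $1/j$, do the same for each of the countably many summands, and repeat this countably many times. Let $S$ be the closed subgroup generated by all elements chosen. Then $S$ is separable and complete and contains $x$. It has no proper open subgroup, because such a subgroup is closed and contains a ball of $S$, hence all the chosen elements. One may hope that completeness upgrades ``no proper open subgroup'' to ``connected'', for example by refining the decompositions of $x$ to a path. The weak point is that a small element, written as a sum of much smaller ones, may have large partial sums. The example below shows that this cannot be repaired.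

Let $\mathbb N=\{1,2,\dots\}$. For an integer sequence $\varepsilon=(\varepsilon_k)_{k\ge1}\in\mathbb Z^{\mathbb N}$ put
\[
\|\varepsilon\|=\sup_{n\ge1}\frac1n\sum_{k\le n}|\varepsilon_k|,\qquad
L=\{\varepsilon\in\mathbb Z^{\mathbb N}:\|\varepsilon\|<\infty\},\qquad
\operatorname{ev}(\varepsilon)=\sum_{k\ge1}\varepsilon_k2^{-k},
\]
and for $x\in\mathbb R$ put
\[
p(x)=\inf\{\|\varepsilon\|:\varepsilon\in L,\ \operatorname{ev}(\varepsilon)=x\}.
\]
Thus $p(x)<r$ means that $x$ has a binary expansion with integer digits in which the running average of the absolute values of the digits never exceeds some number less than $r$: the expansion starts with many zeros and stays sparse. Integer digits are allowed so that expansions can be added without carrying. Let $G$ be the group $(\mathbb R,+)$ with the metric $p(x-y)$. The \emph{density character} of a space is the least cardinality of a dense subset, and $\mathfrak c=|\mathbb R|$.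

\begin{theorem}\label{thm:main}
$G$ is a completely metrizable connected abelian topological group. Every connected subset of $G$ with more than one point has density character exactly $\mathfrak c$. In particular, every separable connected subset of $G$ has at most one point, and $G$ does not have property \textup{(P)}.
\end{theorem}

No set-theoretic assumption beyond ZFC is used. The example fails (P) in the strongest possible way. The second theorem, which is independent of the first, shows that every counterexample has a quotient of this extreme kind.

\begin{theorem}\label{thm:quot}
Let $\Gamma$ be a topologically complete connected abelian group, let $H$ be the union of all separable connected subsets of $\Gamma$ that contain $0$, and let $N=\overline H$.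
\begin{enumerate}
\item[(i)] $H$ is a subgroup, and $\Gamma$ has \textup{(P)} if and only if $H$ is dense.
\item[(ii)] $\Gamma/N$ is a topologically complete connected abelian group all of whose separable connected subsets have at most one point.
\item[(iii)] $\Gamma$ fails \textup{(P)} if and only if $\Gamma$ has a nontrivial Hausdorff quotient group all of whose separable connected subsets have at most one point.
\end{enumerate}
\end{theorem}

Completeness of $G$ (Section~\ref{sec:group}) and the size of its connected subsets (Section~\ref{sec:large}) are the easy parts of Theorem~\ref{thm:main}: a small ball of $G$ is Lebesgue null, whereas a nondegenerate connected subset of $G$ contains an interval. The work lies in proving that $G$ is connected although it contains no nonconstant path. Section~\ref{sec:walks} constructs a substitute for paths, namely finite walks of bounded total length whose steps can be shortened on the way. These walks reach any target up to a dyadic rational. Section~\ref{sec:bp} uses them to show that clopen subsets of $G$ have the Euclidean Baire property, and Section~\ref{sec:conn} finishes with a category argument on the line. Theorem~\ref{thm:quot} is proved in Section~\ref{sec:quot}.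

\section{Normed groups and the group $G$}\label{sec:group}

A \emph{norm} on an abelian group $\Gamma$ is a function $\nu:\Gamma\to[0,\infty)$ with $\nu(x)=0$ only for $x=0$, $\nu(0)=0$, $\nu(-x)=\nu(x)$ and $\nu(x+y)\le\nu(x)+\nu(y)$. Then $\nu(x-y)$ is a translation invariant metric that makes $\Gamma$ a topological group, and every invariant metric arises in this way from the distance to $0$. A normed group is complete if and only if every series $\sum x_i$ with $\sum\nu(x_i)<\infty$ converges, because every Cauchy sequence has a subsequence whose consecutive differences have summable norms.

\begin{lemma}\label{lem:quotnorm}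
Let $(\Gamma,\nu)$ be a normed abelian group, $M$ a closed subgroup, $\pi:\Gamma\to\Gamma/M$ the quotient map, and $\bar\nu(q)=\inf\{\nu(x):\pi(x)=q\}$. Then $\bar\nu$ is a norm that induces the quotient topology, and $\pi$ maps $\{\nu<r\}$ onto $\{\bar\nu<r\}$ for every $r>0$. If $\nu$ is complete, so is $\bar\nu$.
\end{lemma}

\begin{proof}
Symmetry and subadditivity pass to the infimum, and $\bar\nu(\pi(x))$ is the distance from $x$ to the closed set $M$, which vanishes only for $x\in M$. The statement on balls restates the definition of the infimum. It shows that $\pi$ is a continuous open surjection onto $(\Gamma/M,\bar\nu)$, so $\bar\nu$ induces the quotient topology. If $\sum\bar\nu(q_i)<\infty$, choose $x_i\in\pi^{-1}(q_i)$ with $\nu(x_i)<\bar\nu(q_i)+2^{-i}$. If $\nu$ is complete, then $\sum x_i$ converges, and so does its image $\sum q_i$.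
\end{proof}

The next estimate compares $\|\cdot\|$ with the Euclidean size of a tail of an expansion.

\begin{lemma}\label{lem:tail}
If $\varepsilon\in L$, $m\ge 0$ and $\varepsilon_k=0$ for all $k\le m$, then
\[
\sum_k|\varepsilon_k|2^{-k}\le\|\varepsilon\|\,(m+2)2^{-m-1}.
\]
In particular, $\operatorname{ev}:L\to\mathbb R$ is well defined and $|\operatorname{ev}(\varepsilon)|\le\|\varepsilon\|$ for all $\varepsilon\in L$.
\end{lemma}

\begin{proof}
Let $S_n=\sum_{k\le n}|\varepsilon_k|$. Then $S_n\le n\|\varepsilon\|$, and $S_n=0$ for $n\le m$. Since $2^{-k}=\sum_{n\ge k}2^{-n-1}$,
\[
\sum_k|\varepsilon_k|2^{-k}=\sum_{n>m}S_n2^{-n-1}\le\|\varepsilon\|\sum_{n>m}n2^{-n-1}.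
\]
The last series telescopes, because $n2^{-n-1}=(n+1)2^{-n}-(n+2)2^{-n-1}$, and its sum is $(m+2)2^{-m-1}$. For $m=0$ this number is $1$.
\end{proof}

For $B\subseteq\mathbb N$ let $e(B)=\sum_{k\in B}2^{-k}$, and let $\|B\|=\sup_n|B\cap[1,n]|/n$ be the norm of the indicator sequence of $B$. By definition,
\begin{equation}\label{eq:basic}
p(e(B))\le\|B\|,\qquad \|A\|\le\|B\|\ \text{ for }A\subseteq B,\qquad p(2^{-k})\le\|\{k\}\|=\tfrac1k .
\end{equation}
For $x\in\mathbb R$ let $B(x)=\{k\in\mathbb N:\lfloor2^kx\rfloor\text{ is odd}\}$ be the set of positions of the binary digit $1$. Since $\lfloor2^kx\rfloor-2\lfloor2^{k-1}x\rfloor\in\{0,1\}$ is the indicator of $k\in B(x)$, we have $2^{-n}\lfloor2^nx\rfloor=\lfloor x\rfloor+e(B(x)\cap[1,n])$, and in the limit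
\begin{equation}\label{eq:digits}
x=\lfloor x\rfloor+e(B(x)).
\end{equation}

\begin{proposition}\label{prop:complete}
The function $p$ is a complete norm on $(\mathbb R,+)$, and $p(x)\ge|x|$ for all $x$. Thus $G$ is a completely metrizable topological group whose topology is finer than the Euclidean one.
\end{proposition}

\begin{proof}
The function $\|\cdot\|$ is symmetric and subadditive, and $|\varepsilon_k|\le k\|\varepsilon\|$, so $L$ is a group and $\|\cdot\|$ is a norm on it. This norm is complete. Indeed, let $\sum_i\|\varepsilon^i\|<\infty$. For fixed $k$ we have $\|\varepsilon^i\|<1/k$ for all large $i$, and then the integer $\varepsilon^i_k$ is $0$. So $\eta^j=\sum_{i\ge j}\varepsilon^i$ is defined coordinatewise, and for every $n$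
\[
\frac1n\sum_{k\le n}|\eta^j_k|\le\sum_{i\ge j}\frac1n\sum_{k\le n}|\varepsilon^i_k|\le\sum_{i\ge j}\|\varepsilon^i\| .
\]
Hence $\eta^1\in L$ and $\|\eta^1-\sum_{i<j}\varepsilon^i\|=\|\eta^j\|\to0$.

By Lemma~\ref{lem:tail}, $\operatorname{ev}$ is a homomorphism with $|\operatorname{ev}(\varepsilon)|\le\|\varepsilon\|$, so its kernel is closed in $L$. It is onto by \eqref{eq:digits}: add $2\lfloor x\rfloor$ to the first term of the indicator sequence of $B(x)$. The induced isomorphism $L/\ker\operatorname{ev}\to\mathbb R$ carries the quotient norm to $p$, so $p$ is a complete norm by Lemma~\ref{lem:quotnorm}. Taking the infimum in $|\operatorname{ev}(\varepsilon)|\le\|\varepsilon\|$ gives $|x|\le p(x)$.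
\end{proof}

\begin{remark}
The group $L$ is totally disconnected: the coordinates $\varepsilon\mapsto\varepsilon_k$ are continuous maps to the discrete group $\mathbb Z$, and they separate points. Whatever connectedness $G=L/\ker\operatorname{ev}$ has comes from identifying different expansions of the same number.
\end{remark}

From here through Section~\ref{sec:conn}, the words \emph{open}, \emph{closed}, \emph{clopen}, \emph{connected}, \emph{Cauchy} and the symbol $\operatorname{dist}$ refer to $p$ unless the word ``Euclidean'' is added. The words \emph{interval}, \emph{null}, \emph{Borel}, \emph{meager} and \emph{Baire property} always refer to the usual line. We write $\mathbb D$ for the group of dyadic rationals.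

\section{Connected subsets of $G$ are large}\label{sec:large}

Covering $[0,1]$ at scale $2^{-n}$ takes $2^n$ intervals, while the number of digit strings of length $n$ with small average grows like $\lambda^n$ with $\lambda<2$. This makes small balls of $G$ null. Let
\[
L_0=\{\varepsilon\in L:\|\varepsilon\|\le\tfrac1{10}\},\qquad K=\operatorname{ev}(L_0).
\]

\begin{lemma}\label{lem:K}
The set $K$ is symmetric, Euclidean compact and null, and it contains $\{x:p(x)<\frac1{10}\}$.
\end{lemma}

\begin{proof}
Symmetry and the inclusion follow from the definitions. Replacing the first $n$ terms of a sequence by $0$ does not increase its norm, so Lemma~\ref{lem:tail} gives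
\begin{equation}\label{eq:unif}
\Big|\operatorname{ev}(\varepsilon)-\sum_{k\le n}\varepsilon_k2^{-k}\Big|\le\tfrac1{10}(n+2)2^{-n-1}\qquad(\varepsilon\in L_0).
\end{equation}
The set $L_0$ lies in the product of the finite sets $\{j\in\mathbb Z:|j|\le k/10\}$, $k\in\mathbb N$, and is cut out by the conditions $\sum_{k\le n}|\varepsilon_k|\le n/10$, each of which involves finitely many coordinates. So $L_0$ is compact in the product topology. By \eqref{eq:unif}, $\operatorname{ev}$ is a uniform limit of continuous functions on $L_0$, and $K$ is Euclidean compact.

By \eqref{eq:unif} again, $K$ is covered by intervals of length $\frac1{10}(n+2)2^{-n}$ centered at the points $\sum_{k\le n}\varepsilon_k2^{-k}$ with $(\varepsilon_1,\dots,\varepsilon_n)\in\mathbb Z^n$ and $\sum_{k\le n}|\varepsilon_k|\le n/10$. For each such tuple $8^{\,n/10-\sum|\varepsilon_k|}\ge1$, so their number is at most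
\[
\sum_{\varepsilon\in\mathbb Z^n}8^{\,n/10-\sum|\varepsilon_k|}=\Big(8^{1/10}\sum_{j\in\mathbb Z}8^{-|j|}\Big)^n=\Big(8^{1/10}\cdot\frac97\Big)^n<\Big(\frac{12}7\Big)^n .
\]
Here $8^{1/10}<\frac43$, because $(\frac43)^3>2$ gives $(\frac43)^{10}>8$. The total length of the intervals is at most $(n+2)(\frac67)^n$, which tends to $0$.
\end{proof}

A connected set $C\subseteq G$ is Euclidean connected by Proposition~\ref{prop:complete}, so if it has two points $a<b$, it contains $[a,b]$. Such a set is not separable: if $Q\subseteq C$ were countable and dense, $C$ would be covered by the null sets $q+K$, $q\in Q$. This is all that the failure of (P) requires. The exact density comes from a Cantor set of points at mutual distance at least $\frac1{10}$.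

\begin{proposition}\label{prop:density}
Every connected set $C\subseteq G$ with more than one point has density character $\mathfrak c$.
\end{proposition}

\begin{proof}
Let $[a,b]\subseteq C$ with $a<b$. First note the following shrinking step. If $J,J'$ are nondegenerate compact intervals, there are nondegenerate compact intervals $J_1\subseteq J$, $J_1'\subseteq J'$ such that $x-y\notin K$ for all $x\in J_1$, $y\in J_1'$. Indeed, the differences of interior points of $J$ and $J'$ form a nonempty open interval, which is not contained in the null set $K$. Choose interior points $x_0,y_0$ with $x_0-y_0\notin K$. Since $K$ is Euclidean closed, short intervals around $x_0$ and $y_0$ work. The property obtained survives further shrinking, and it is symmetric in the two intervals because $K=-K$.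

Define nondegenerate compact intervals $I_s$ for finite $0$--$1$ words $s$, starting with $I_\emptyset=[a,b]$. Given the $I_s$ for all words of length $l$, choose for each such $s$ two nondegenerate compact subintervals of $I_s$ of length at most $2^{-l}$, indexed by $s0$ and $s1$. Go through the finitely many pairs of distinct words of length $l+1$ and apply the shrinking step to each pair in turn. The final intervals are the $I_t$, $|t|=l+1$. For $\beta\in\{0,1\}^{\mathbb N}$ let $x_\beta$ be the point common to all $I_s$ with $s$ an initial segment of $\beta$. If $\beta\ne\gamma$, their initial segments of some length differ, so $x_\beta-x_\gamma\notin K$ and $p(x_\beta-x_\gamma)\ge\frac1{10}$. The $\mathfrak c$ many balls of radius $\frac1{20}$ around the points $x_\beta\in C$ are pairwise disjoint, and a dense subset of $C$ meets each of them. So the density character of $C$ is at least $\mathfrak c$, and it is at most $|\mathbb R|=\mathfrak c$.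
\end{proof}

\begin{remark}
The closure $S$ of $\mathbb D$ in $G$ shows where the closing-off argument of the introduction breaks down. It is a separable complete group. An open subgroup of $S$ contains $2^{-k}$ for all large $k$ by \eqref{eq:basic}, hence $\mathbb D$, and being closed it equals $S$. Yet $S$ is totally disconnected by Proposition~\ref{prop:density}, since all its subsets are separable.
\end{remark}

\section{Walks of bounded length}\label{sec:walks}

Let $W\subseteq G$ be clopen, $x\in W$ and $B\subseteq\mathbb N$. We want to move from $x$ toward $x+e(B)$ in small steps without leaving $W$. The natural steps are $e(B\cap A)$ with $\|A\|$ small.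

\begin{example}\label{ex:residues}
Fix $q\ge1$ and let $A_r=\{jq+r:j\ge1\}$ for $0\le r<q$. These sets partition $\{k:k\ge q\}$, and $|A_r\cap[1,n]|\le n/q$, so $\|A_r\|\le1/q$. Adding $e(B\cap A_0),\dots,e(B\cap A_{q-1})$ in turn, we walk from $x$ to $x+e(B\setminus[1,q-1])$ in $q$ steps of $p$-length at most $1/q$. The total length is at most $1$, \emph{whatever $q$ is}. For $q=3$, $x=0$ and $B=\mathbb N$ the steps are $e(A_0)=\frac17$, $e(A_1)=\frac1{14}$, $e(A_2)=\frac1{28}$, and the walk is
\[
0\ \to\ \tfrac17\ \to\ \tfrac3{14}\ \to\ \tfrac14 .
\]
It misses the target $e(\mathbb N)=1$ by the dyadic rational $e(\{1,2\})=\frac34$. The digits $k<q$ had to be discarded, because a set containing $k$ has norm at least $1/k$. The missing part $e([1,q-1])$ can be covered by $2^q-2$ further steps of size $2^{-q}$, each of $p$-length at most $1/q$, but the resulting bound $(2^q-2)/q$ on the length is unbounded in $q$.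
\end{example}

The walk stays in $W$ as long as each step is shorter than the current distance to $G\setminus W$. This distance may shrink on the way. The remaining classes must then be split more finely, and more initial digits must be discarded. For only finitely many digits to be lost, the walk must end after finitely many steps. Bounded length and completeness guarantee this, through the following observation. In the proof that $G$ is connected, it is the only use of the completeness of $p$.

\begin{lemma}\label{lem:finite}
Let $W\subsetneq G$ be clopen and let $(y_i)$ be a sequence in $W$ with $\sum_ip(y_{i+1}-y_i)<\infty$. Then $\operatorname{dist}(y_i,G\setminus W)$ does not tend to $0$.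
\end{lemma}

\begin{proof}
The sequence is Cauchy, so it has a limit $y$, and $y\in W$ because $W$ is closed. Since $W$ is open, $\lim_i\operatorname{dist}(y_i,G\setminus W)=\operatorname{dist}(y,G\setminus W)>0$.
\end{proof}

Without completeness this fails: in $\mathbb Q$ with the usual metric, take $W=\mathbb Q\cap(-\infty,\sqrt2)$ and $y_i$ increasing to $\sqrt2$.

To allow refinements chosen on the way, we replace the residue of $k$ modulo $q$ by a continuous parameter. Let $\theta_k\in(0,1)$ be the fractional part of $k\sqrt2$. Weyl's equidistribution theorem states that for an irrational $\alpha$ and an interval $J\subseteq[0,1)$, the proportion of $k\le l$ for which the fractional part of $k\alpha$ lies in $J$ tends to the length of $J$ as $l\to\infty$. Hence for rationals $0\le s<s'\le1$ there is a least integer $n(s,s')\ge0$ such that $\#\{k\le l:s\le\theta_k<s'\}\le2(s'-s)l$ for all $l>n(s,s')$. Put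
\[
R(s,s')=\{k>n(s,s'):s\le\theta_k<s'\}.
\]
The set $R(s,s')\cap[1,l]$ is empty for $l\le n(s,s')$ and has at most $2(s'-s)l$ elements for $l>n(s,s')$. Therefore
\begin{equation}\label{eq:R}
\|R(s,s')\|\le2(s'-s).
\end{equation}

One would like to use $t\mapsto x+e(\{k\in B:\theta_k<t\})$ as a Lipschitz path, but this map jumps by $2^{-k}$ at $t=\theta_k$ for $k\in B$. Discarding the digits $k\le n(s,s')$ restores the Lipschitz bound \eqref{eq:R} for one step, at the price that the point reached at time $t$ depends on all earlier stopping times. So the walks are indexed not by times but by histories.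

\begin{definition}\label{def:pos}
A \emph{position} is a finite sequence $\sigma=(s_0,\dots,s_n)$, $n\ge0$, of rationals with $0=s_0<s_1<\dots<s_n\le1$. Its \emph{time} is $t(\sigma)=s_n$, and $\sigma$ is \emph{terminal} if $t(\sigma)=1$. A \emph{successor} of $\sigma$ is a position $(s_0,\dots,s_n,s_{n+1})$. For rational $a>0$, an \emph{$a$-chain from $\sigma$} is a sequence $\sigma=\tau_0,\dots,\tau_m$, $m\ge0$, in which each $\tau_{j+1}$ is a successor of $\tau_j$ with $t(\tau_{j+1})-t(\tau_j)\le a$. The chain is \emph{full} if $\tau_m$ is terminal. The set of positions is denoted by $\Sigma$. A family $(y_\tau)_{\tau\in\Sigma}$ in $G$ is \emph{admissible} if $p(y_{\tau'}-y_\tau)\le2(t(\tau')-t(\tau))$ whenever $\tau'$ is a successor of $\tau$.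
\end{definition}

The set $\Sigma$ is countable, and so is the set of all chains. For an admissible family, the triangle inequality gives $p(y_{\tau_j}-y_{\tau_0})\le2(t(\tau_j)-t(\tau_0))$ along every chain. For $\sigma=(s_0,\dots,s_n)$ let
\[
R_\sigma=\bigcup_{i<n}R(s_i,s_{i+1}),\qquad R_{(0)}=\emptyset .
\]
The union is disjoint because the intervals $[s_i,s_{i+1})$ are. If $\sigma$ is terminal, these intervals cover $[0,1)$, so $R_\sigma$ contains every $k>\max_in(s_i,s_{i+1})$, and $\mathbb N\setminus R_\sigma$ is finite. For $x\in G$ and $B\subseteq\mathbb N$ the families
\begin{equation}\label{eq:families}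
\tau\mapsto x+e(B\cap R_\tau)\qquad\text{and}\qquad\tau\mapsto x-e(B\cap R_\tau)
\end{equation}
are admissible: passing from $(s_0,\dots,s_n)$ to $(s_0,\dots,s_{n+1})$ changes the value by $\pm e(B\cap R(s_n,s_{n+1}))$, which has norm at most $2(s_{n+1}-s_n)$ by \eqref{eq:basic} and \eqref{eq:R}.

\begin{lemma}\label{lem:walk}
Let $(y_\tau)$ be admissible, $W\subseteq G$ clopen, $y_\sigma\in W$, and $a>0$ rational. Then there is a full $a$-chain $\tau_0,\dots,\tau_m$ from $\sigma$ with $y_{\tau_j}\in W$ for all $j$.
\end{lemma}

\begin{proof}
If $W=G$, any full $a$-chain from $\sigma$ will do, so let $W\neq G$. Put $\tau_0=\sigma$. Suppose that $\tau_i$ is not terminal and $y_{\tau_i}\in W$. Let $g_i=\operatorname{dist}(y_{\tau_i},G\setminus W)>0$ and $\delta_i=\min(a,g_i/4)$. If $1-t(\tau_i)\le\delta_i$, let $\tau_{i+1}$ be the successor with time $1$. Otherwise choose a rational $c_i\in[\delta_i/2,\delta_i]$ and let $\tau_{i+1}$ be the successor with time $t(\tau_i)+c_i<1$. In both cases the time increases by at most $a$ and the value moves by at most $2\delta_i\le g_i/2$, so $y_{\tau_{i+1}}\in W$.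

Suppose that no $\tau_i$ is terminal. Then the second case always occurs and $\sum c_i\le1$. Hence $\sum p(y_{\tau_{i+1}}-y_{\tau_i})\le2$, and $\delta_i\le2c_i\to0$, which forces $g_i\to0$ because $a$ is fixed. This contradicts Lemma~\ref{lem:finite}.
\end{proof}

\begin{corollary}\label{cor:finite}
Let $W\subseteq G$ be clopen, $x\in W$ and $B\subseteq\mathbb N$. Then $x+e(B\setminus F)\in W$ for some finite $F\subseteq B$.
\end{corollary}

\begin{proof}
Apply Lemma~\ref{lem:walk} with $a=1$ to $y_\tau=x+e(B\cap R_\tau)$ and $\sigma=(0)$, where $y_\sigma=x$. If $\tau$ is the terminal position reached, then $F=B\setminus R_\tau$ is finite and $y_\tau=x+e(B\setminus F)\in W$.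
\end{proof}

\section{Clopen sets have the Baire property}\label{sec:bp}

We recall the category notions. A set is \emph{meager} if it is a countable union of nowhere dense sets. The Baire category theorem says that a nonempty completely metrizable space is not meager in itself and that countably many dense $G_\delta$ subsets of it have dense intersection; in particular no nonempty open interval is meager in $\mathbb R$. A set $A\subseteq\mathbb R$ has the \emph{Baire property} if $A\mathbin\triangle O$ is meager for some Euclidean open $O$. The sets with the Baire property form a $\sigma$-algebra that contains all Borel sets and all meager sets. If $A$ has the Baire property and is not meager, then $O\ne\emptyset$, so $I\setminus A$ is meager for some nonempty open interval $I$ with rational endpoints.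

By Corollary~\ref{cor:finite} and \eqref{eq:digits}, the dyadic translates of a nonempty clopen set cover $\mathbb R$, so such a set is not meager. This alone does not prevent $\mathbb R$ from splitting into two clopen sets that are both nonmeager in every interval. The Baire property does prevent it. It is not automatic: $G$ is not separable, so an open set need not be a countable union of balls. We obtain it by describing a clopen set $W$ in terms of the countable set $W\cap\mathbb D$: walk from $x$ by erasing binary digits, and look only at the dyadic rational where the walk ends.

Lemma~\ref{lem:walk} says that from a point of $W$ one can walk inside $W$ to the end, with arbitrarily small steps. The next lemma turns this into a characterization that mentions $W$ only at terminal positions. Fix a clopen set $W$ and an admissible family $(y_\tau)$. For $Z\subseteq\Sigma$ let $\Delta(Z)$ be the set of $\tau\in Z$ such that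
\begin{quote}
for every rational $a>0$ there is a full $a$-chain $\tau=\tau_0,\dots,\tau_m$ with $\tau_j\in Z$ for all $j$ and $y_{\tau_m}\in W$.
\end{quote}
Then $\Delta(Z)\subseteq Z$, and $Z\subseteq Z'$ implies $\Delta(Z)\subseteq\Delta(Z')$.

\begin{lemma}\label{lem:fixed}
The set $Z_W=\{\tau\in\Sigma:y_\tau\in W\}$ satisfies $\Delta(Z_W)=Z_W$, and every $Z\subseteq\Sigma$ with $\Delta(Z)=Z$ is contained in $Z_W$.
\end{lemma}

\begin{proof}
The first assertion is Lemma~\ref{lem:walk}. Let $\Delta(Z)=Z$ and suppose that $\sigma_0\in Z$ has $y_{\sigma_0}\notin W$. We construct $\sigma_i\in Z$ with $y_{\sigma_i}\notin W$ for all $i\ge0$. Given $\sigma_i$, take a full $2^{-i}$-chain $\tau_0,\dots,\tau_m$ from $\sigma_i$ in $Z$ with $y_{\tau_m}\in W$. Since $y_{\tau_0}\notin W$, there is $j<m$ with $y_{\tau_j}\notin W$ and $y_{\tau_{j+1}}\in W$. Put $\sigma_{i+1}=\tau_j$; possibly $\sigma_{i+1}=\sigma_i$. By admissibility,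
\[
\operatorname{dist}(y_{\sigma_{i+1}},W)\le2\cdot2^{-i},\qquad p(y_{\sigma_{i+1}}-y_{\sigma_i})\le2\big(t(\sigma_{i+1})-t(\sigma_i)\big).
\]
The bounds on the right telescope and have sum at most $2$. So the sequence $(y_{\sigma_i})$ contradicts Lemma~\ref{lem:finite} for the clopen set $G\setminus W$, which is proper because $y_{\tau_m}\in W$.
\end{proof}

The condition ``for every $a$'' is essential here: it forces the chains to cross from $G\setminus W$ into $W$ by arbitrarily short steps, within a total length of at most $2$.

\begin{proposition}\label{prop:bp}
Every clopen set $W\subseteq G$ has the Baire property as a subset of $\mathbb R$.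
\end{proposition}

\begin{proof}
For $x\in\mathbb R$ let $y_\tau(x)=x-e(B(x)\cap R_\tau)$. This is an admissible family by \eqref{eq:families}, and $y_{(0)}(x)=x$. Let $\Delta_x$ and $Z_W(x)$ be the operation and the set defined above for this family. Then
\[
x\in W\iff(0)\in Z_W(x).
\]

\emph{Terminal positions.} Let $\tau$ be terminal and choose $k$ with $\mathbb N\setminus R_\tau\subseteq[1,k]$. By \eqref{eq:digits}, $y_\tau(x)=\lfloor x\rfloor+e(B(x)\setminus R_\tau)$, which depends only on the integers $\lfloor2^ix\rfloor$, $0\le i\le k$. These are constant on each interval $[j2^{-k},(j+1)2^{-k})$, $j\in\mathbb Z$. So $T_\tau=\{x:y_\tau(x)\in W\}$ is a countable union of intervals, hence Borel.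

By Lemma~\ref{lem:fixed}, $W$ is the set of $x$ for which there exists $Z\subseteq\Sigma$ with $(0)\in Z=\Delta_x(Z)$. The quantifier over $Z$ is the only uncountable one. (It exhibits $W$ as the projection of a Borel subset of $\mathbb R\times\{0,1\}^\Sigma$, and one could now quote the theorem that such projections, the analytic sets, have the Baire property. A direct argument is short.) We approach the largest fixed point of $\Delta_x$ from above.

\emph{Iteration.} For ordinals $\alpha<\omega_1$ define
\[
Z^0(x)=\Sigma,\qquad Z^{\alpha+1}(x)=\Delta_x(Z^\alpha(x)),\qquad Z^\lambda(x)=\bigcap_{\alpha<\lambda}Z^\alpha(x)\quad(\lambda\text{ a limit}).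
\]
These sets decrease with $\alpha$. They all contain $Z_W(x)$: if $Z_W(x)\subseteq Z^\alpha(x)$, then $Z_W(x)=\Delta_x(Z_W(x))\subseteq Z^{\alpha+1}(x)$, and the inclusion passes to intersections. Let $X^\alpha_\tau=\{x\in\mathbb R:\tau\in Z^\alpha(x)\}$. Then $X^0_\tau=\mathbb R$, $X^\lambda_\tau=\bigcap_{\alpha<\lambda}X^\alpha_\tau$ is a countable intersection for limit $\lambda<\omega_1$, and
\[
X^{\alpha+1}_\tau=\bigcap_{a}\ \bigcup_{\tau_0,\dots,\tau_m}\Big(T_{\tau_m}\cap\bigcap_{j\le m}X^\alpha_{\tau_j}\Big),
\]
where $a$ runs over the positive rationals and the union is over the countably many full $a$-chains from $\tau$. By transfinite induction all sets $X^\alpha_\tau$ are Borel.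

\emph{Stabilization outside a meager set.} For a single $x$ the iteration may stop late, and a union over $\omega_1$ stages is not controlled. But one stage works for all $x$ outside a meager set. Fix $\tau$. As $X^\alpha_\tau$ decreases with $\alpha$, the Borel sets $X^\alpha_\tau\setminus X^{\alpha+1}_\tau$, $\alpha<\omega_1$, are pairwise disjoint. To each nonmeager one assign a nonempty open interval with rational endpoints in which its complement is meager. Two disjoint sets cannot receive the same interval, since that interval would be a union of two meager sets. So only countably many of these sets are nonmeager. Since $\Sigma$ is countable, there is $\alpha_0<\omega_1$ such that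
\[
M=\bigcup_{\tau\in\Sigma}\big(X^{\alpha_0}_\tau\setminus X^{\alpha_0+1}_\tau\big)
\]
is meager.

Let $X=X^{\alpha_0}_{(0)}$. If $x\in W$, then $(0)\in Z_W(x)\subseteq Z^{\alpha_0}(x)$, so $x\in X$. If $x\in X\setminus M$, then $Z^{\alpha_0}(x)$ is a fixed point of $\Delta_x$ containing $(0)$, so $(0)\in Z_W(x)$ by Lemma~\ref{lem:fixed} and $x\in W$. Thus $X\setminus M\subseteq W\subseteq X$: the set $W$ differs from the Borel set $X$ by a meager set.
\end{proof}

\section{$G$ is connected}\label{sec:conn}

First we localize the remark that nonempty clopen sets are not meager.

\begin{lemma}\label{lem:meager}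
Let $W\subseteq G$ be clopen and $I$ an open interval. If $W\cap I$ is meager, then $W\cap I=\emptyset$.
\end{lemma}

\begin{proof}
Suppose $w\in W\cap I$, and choose $m$ with $[w,w+2^{-m}]\subseteq I$. The set $M=\bigcup_{d\in\mathbb D}\big((W\cap I)+d\big)$ is meager, so there is $y\in(0,2^{-m})$ with $w+y\notin M$. Let $B=B(y)$. Then $y=e(B)$ by \eqref{eq:digits}. By Corollary~\ref{cor:finite} there is a finite $F\subseteq B$ with $w'=w+e(B\setminus F)\in W$. Since $0\le e(B\setminus F)\le y<2^{-m}$, also $w'\in I$. Then $w+y=w'+e(F)\in M$, a contradiction.
\end{proof}

\begin{proposition}\label{prop:conn}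
$G$ is connected.
\end{proposition}

\begin{proof}
Suppose that $G$ is the disjoint union of nonempty clopen sets $U$ and $V$. Let $O_U,O_V$ be their Euclidean interiors and $F=\mathbb R\setminus(O_U\cup O_V)$.

\emph{$F$ is Euclidean closed, nowhere dense and nonempty.} Let $J$ be a nonempty open interval. By Proposition~\ref{prop:bp}, $U\mathbin\triangle O$ is meager for some Euclidean open $O$. If $O\cap J=\emptyset$, then $U\cap J$ is meager, and $J\subseteq V$ by Lemma~\ref{lem:meager}. Otherwise take a nonempty open interval $J'\subseteq O\cap J$. Then $V\cap J'\subseteq O\setminus U$ is meager, and $J'\subseteq U$. In both cases $J$ meets $O_U\cup O_V$, so the closed set $F$ is nowhere dense. If $F$ were empty, then $U=O_U$ and $V=O_V$ would disconnect the Euclidean line.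

It remains to exclude the picture in which intervals of $U$ and intervals of $V$ alternate in the gaps of $F$, as in the complement of a Cantor set. The tool is that the jumps $\pm2^{-k}$ are short in $G$. To use it we need a radius that is uniform on a portion of $F$. Let
\[
U_n=\{x\in U: x+y\in U\text{ whenever }p(y)\le\tfrac1n\},
\]
and define $V_n$ in the same way from $V$. Since $U$ and $V$ are open in $G$, the sets $U_n,V_n$ ($n\in\mathbb N$) cover $\mathbb R$. Apply the Baire category theorem to $F$ with the Euclidean metric. One of the sets $U_n\cap F$, $V_n\cap F$ is not nowhere dense in $F$. After interchanging $U$ and $V$ if necessary, there are $n$ and an open interval $I$ with $F\cap I\ne\emptyset$ such that $U_n\cap F\cap I$ is Euclidean dense in $F\cap I$.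

\emph{$O_V\cap I=\emptyset$.} Otherwise let $(a,b)$ be a component of $O_V$, possibly unbounded, that meets $I$. The interval $I$ meets $F$ and $(a,b)$ does not, so $I\not\subseteq(a,b)$, and $I$ contains an endpoint $c\in\{a,b\}$. As an endpoint of a component, $c\notin O_V$. As a Euclidean limit of points of $V$, $c\notin O_U$. So $c\in F\cap I$. Let $\varsigma=1$ if $c=a$ and $\varsigma=-1$ if $c=b$, and choose $k\ge n$ with $c+\varsigma2^{-k}\in(a,b)$. For $u\in U_n\cap F\cap I$ close enough to $c$ in the Euclidean sense, $u+\varsigma2^{-k}\in(a,b)\subseteq V$. But $p(\varsigma2^{-k})\le\frac1k\le\frac1n$ by \eqref{eq:basic}, so $u\in U_n$ gives $u+\varsigma2^{-k}\in U$, a contradiction.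

Now $V\cap I$ misses both $O_V$ and $O_U$, so it lies in the nowhere dense set $F$. By Lemma~\ref{lem:meager}, $V\cap I=\emptyset$. Hence $I\subseteq O_U$, contrary to $F\cap I\ne\emptyset$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The first two assertions are Propositions~\ref{prop:complete}, \ref{prop:conn} and~\ref{prop:density}. Since $\mathfrak c$ is uncountable, separable connected subsets of $G$ have at most one point. A dense subset of the infinite Hausdorff space $G$ contains two distinct points, and no separable connected set contains both. So $G$ does not have (P).
\end{proof}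

\begin{remark}
The circle group carries such an example too. Since $p(x)\ge|x|$, the subgroup $\mathbb Z$ is closed and discrete in $G$. By Lemma~\ref{lem:quotnorm}, $G/\mathbb Z$ with the quotient norm is complete. It is connected as an image of $G$, and its topology is finer than the usual topology of $\mathbb R/\mathbb Z$. Its ball of radius $\frac1{10}$ around $0$ lies in the image of $K$, which is null. A separable connected subset with two points would contain an arc and be covered by countably many translates of this null set, which is impossible.
\end{remark}

\section{Quotients without separable connected subsets}\label{sec:quot}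

In this section $\Gamma$, $H$ and $N$ are as in Theorem~\ref{thm:quot}. Recall that subspaces of separable metrizable spaces are separable. We start with three general facts.

\begin{lemma}\label{lem:klee}
The topology of a topologically complete abelian group $\Gamma$ is induced by a complete norm.
\end{lemma}

\begin{proof}
By the Birkhoff--Kakutani theorem a metrizable group has a compatible left invariant metric; as $\Gamma$ is abelian, this metric comes from a norm. Addition and inversion are uniformly continuous for it, so they extend to the completion $\widehat\Gamma$ and make it a topological group with $\Gamma$ as a dense subgroup. A completely metrizable subspace of a metric space is a $G_\delta$ subset of it, so $\Gamma$ is a dense $G_\delta$ in $\widehat\Gamma$. If $x\in\widehat\Gamma\setminus\Gamma$, then $\Gamma$ and $x+\Gamma$ are disjoint dense $G_\delta$ sets, contrary to the Baire category theorem. So $\Gamma=\widehat\Gamma$.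
\end{proof}

\begin{lemma}\label{lem:gen}
In a metrizable abelian group, the closed subgroup generated by a separable set is separable, and the closed subgroup generated by countably many separable connected sets $C_1,C_2,\dots$ containing $0$ is separable and connected.
\end{lemma}

\begin{proof}
A countable dense subset of a set $E$ generates a countable subgroup, whose closure is a closed subgroup containing $E$; this closure is the closed subgroup generated by $E$. This gives separability in both cases. For connectedness let $E_n=\bigcup_{i\le n}(C_i\cup-C_i)$, a connected set since all parts contain $0$, and let $A_n$ be the image of $E_n^{\,n}$ under addition. The sets $A_n$ are connected, contain $0$ and increase, and their union is the subgroup generated by the $C_i$. So this subgroup and its closure are connected.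
\end{proof}

\begin{lemma}\label{lem:ext}
Let $\varphi:S\to Q_0$ be an open surjective homomorphism of topological groups. If $Q_0$ and $\ker\varphi$ are connected, then $S$ is connected.
\end{lemma}

\begin{proof}
Let $E\subseteq S$ be clopen. Each coset of $\ker\varphi$ is connected, so it lies in $E$ or in $S\setminus E$. Hence $\varphi(E)$ and $\varphi(S\setminus E)$ are disjoint. They are open and cover $Q_0$, so one of them is empty.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:quot}\textup{(i)}]
If $A,B$ are separable connected sets containing $0$, so are $-A$ and $A+B$, the latter being a continuous image of $A\times B$. Hence $H$ is a subgroup. Let $D$ be as in (P) and fix $x_0\in D$. For $x\in D$ take a separable connected set $C\ni x,x_0$. Then $x-x_0\in C-x_0\subseteq H$. So $H$ contains the dense set $D-x_0$. Conversely, if $H$ is dense, take $D=H$: for $x,y\in H$ choose separable connected sets $C_x\ni0,x$ and $C_y\ni0,y$; then $C_x\cup C_y$ is separable and connected and contains both points.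
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:quot}\textup{(ii)}]
Let $\nu$ be a complete norm on $\Gamma$ (Lemma~\ref{lem:klee}), $\pi:\Gamma\to Q=\Gamma/N$ the quotient map and $\bar\nu$ the quotient norm. By Lemma~\ref{lem:quotnorm}, $Q$ is topologically complete, and it is connected as an image of $\Gamma$; this is the only use of the connectedness of $\Gamma$.

Let $C\subseteq Q$ be nonempty, separable and connected. After a translation $0\in C$. The closed subgroup $Q_0$ generated by $C$ is separable and connected by Lemma~\ref{lem:gen}, and we must show $Q_0=0$. It suffices to find a separable connected subgroup $S$ of $\Gamma$ with $\pi(S)=Q_0$, for then $S\subseteq H\subseteq N$. The full preimage $\pi^{-1}(Q_0)$ is too large to be separable in general. In view of Lemma~\ref{lem:ext}, we look for a separable subgroup $S$ of it such that $\pi|_S$ is still open onto $Q_0$ (Step 1) and $N\cap S$ is connected (Steps 2 and 3).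

\emph{Step 1: a separable subgroup with good lifts.} Let $A$ be a countable dense subgroup of $Q_0$. For $q\in A$ and $n\ge1$ choose $x_{q,n}\in\pi^{-1}(q)$ with $\nu(x_{q,n})<\bar\nu(q)+\frac1n$, and let $S_0$ be the closed subgroup generated by these elements. It is separable and lies in the closed subgroup $\pi^{-1}(Q_0)$. We claim:
\begin{equation}\label{eq:lift}
\text{for }q\in Q_0\text{ and }\eta>0\text{ there is }x\in S_0\text{ with }\pi(x)=q\text{ and }\nu(x)<\bar\nu(q)+6\eta.
\end{equation}
Choose $a_i\in A$ with $\bar\nu(q-a_i)<\eta2^{-i}$ for $i\ge0$, and put $q_0=a_0$ and $q_i=a_i-a_{i-1}\in A$ for $i\ge1$. Then $\bar\nu(q_0)<\bar\nu(q)+\eta$ and $\bar\nu(q_i)<\eta2^{-i}+\eta2^{-i+1}=3\eta2^{-i}$ for $i\ge1$. Choose $x_i=x_{q_i,n_i}$ with $1/n_i\le\eta2^{-i}$. Then $\sum_i\nu(x_i)<\bar\nu(q)+\eta+3\eta+2\eta$. Since $\nu$ is complete and $S_0$ is closed, $x=\sum_ix_i$ exists in $S_0$, and $\pi(x)=\lim_ia_i=q$. This is the step that needs completeness of $\Gamma$.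

\emph{Step 2: closing off.} The group $N\cap S_0$ need not be connected, so we add separable connected sets that join its points approximately to $0$. This enlarges the intersection with $N$, and we repeat. Suppose that $S_i\supseteq S_0$ is a separable closed subgroup with $\pi(S_i)\subseteq Q_0$. The set $N\cap S_i$ is separable and contained in $\overline H$. For each point of a countable dense subset of $N\cap S_i$ take a sequence in $H$ converging to it; this gives a countable set $H_i\subseteq H$ with $N\cap S_i\subseteq\overline{H_i}$. For $h\in H_i$ choose a separable connected set $C_h\ni0,h$, and note that $C_h\subseteq H\subseteq N$. Let $S_{i+1}$ be the closed subgroup generated by $S_i\cup\bigcup_{h\in H_i}C_h$. It is separable by Lemma~\ref{lem:gen}, and $\pi(S_{i+1})\subseteq Q_0$ because $\pi(C_h)=\{0\}$. Let $S$ be the closure of the increasing union $\bigcup_iS_i$, and let $T$ be the closed subgroup generated by all $C_h$, $h\in\bigcup_iH_i$. Then $S$ is a separable closed subgroup with $\pi(S)\subseteq Q_0$, $T$ is connected by Lemma~\ref{lem:gen}, and $T\subseteq N\cap S$.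

\emph{Step 3: $N\cap S=T$.} By construction $N\cap S_j\subseteq\overline{H_j}\subseteq T$ for each $j$. The issue is that a point of $N\cap S$ is a limit of points of $\bigcup_jS_j$ that need not lie in $N$; the lifts from Step 1 correct them. Let $x\in N\cap S$ and $x=\lim_ix_i$ with $x_i\in S_{j(i)}$. Then $\pi(x_i)\in Q_0$ and $\bar\nu(\pi(x_i))\to0$. By \eqref{eq:lift} there are $y_i\in S_0$ with $\pi(y_i)=\pi(x_i)$ and $\nu(y_i)\to0$. Then $x_i-y_i\in N\cap S_{j(i)}\subseteq T$ and $x_i-y_i\to x$, so $x\in T$.

\emph{Step 4: conclusion.} By \eqref{eq:lift}, $\pi|_S:S\to Q_0$ is onto, and for each $r>0$ the image of $\{x\in S:\nu(x)<r\}$ contains $\{q\in Q_0:\bar\nu(q)<r\}$. So $\pi|_S$ is an open homomorphism, and its kernel $N\cap S=T$ is connected. By Lemma~\ref{lem:ext}, $S$ is connected. Being separable, connected and containing $0$, it lies in $H\subseteq N$. Therefore $Q_0=\pi(S)=0$, and $C$ is a single point.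
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:quot}\textup{(iii)}]
If $\Gamma$ fails (P), then $N\ne\Gamma$ by (i), and $\Gamma/N$ is a quotient of the required kind by (ii). Conversely, let $M\ne\Gamma$ be a closed subgroup such that all separable connected subsets of $\Gamma/M$ have at most one point. The image in $\Gamma/M$ of a separable connected set containing $0$ is separable, connected and contains $0$, so it is $\{0\}$. Hence $H\subseteq M$, $H$ is not dense, and $\Gamma$ fails (P) by (i).
\end{proof}

\begin{thebibliography}{1}

\bibitem{baire}
\emph{The Baire category theorem in products of linear spaces and topological groups},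
\texttt{https://staff.fnwi.uva.nl/\allowbreak j.vanmill/\allowbreak papers/\allowbreak papers1986/\allowbreak MillPol\_3-1986.pdf}

\end{thebibliography}
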